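\title{Eulerian orientations of vertex-transitive graphs with large directed diameter}

\begin{abstract}
Let $d$ be the diameter of a vertex-transitive graph on $n$ vertices and let $d^+$ be the directed diameter of an Eulerian orientation of it. We show that $d^+$ is not bounded by any polynomial in $d$ and $\log n$: there are Cayley graphs of finite abelian groups with $d=2$ and arbitrarily large $n$ that have Eulerian orientations with $d^+\ge (n/6)^{1/3}$. The order $n^{1/3}$ is optimal for $d=2$. In general $d^+\le 8\sqrt{dn}+8$, and this is sharp up to constant factors once $d$ exceeds a multiple of $\log\log n$. The proofs are self-contained.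
\end{abstract}

\section{The question and the results}\label{sec:intro}

Graphs are finite, simple and connected, with vertex set $V$ and $n=|V|\ge 2$. An \emph{orientation} replaces each edge $\{u,v\}$ by exactly one of the arcs $u\to v$, $v\to u$, and it is \emph{Eulerian} if at each vertex the indegree equals the outdegree. The \emph{undirected diameter} $d$ is the diameter of the graph. The \emph{directed diameter} $d^+$ is the maximum, over ordered pairs $(x,y)$ of vertices, of the length of a shortest directed path from $x$ to $y$. Thus $d\le d^+$, and the gap between the two measures the detours that one-way edges force.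

A graph is \emph{vertex-transitive} if any vertex can be mapped to any other by an automorphism. Such a graph is regular; if it has an Eulerian orientation, then all outdegrees equal one number $\Delta$ and the degree is $2\Delta$. Only the graph is assumed to be symmetric, never the orientation. Our examples are Cayley graphs of finite abelian groups $G$: given $C=-C\subset G\setminus\{0\}$, join $u$ to $u+c$ for all $u\in G$, $c\in C$. Translations are automorphisms, so these graphs are vertex-transitive.

For $S\subset V$ let $e(S,S^c)$ be the number of edges with exactly one end in $S$. The Eulerian condition enters our upper bounds through one fact.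

\begin{lemma}[balanced cuts]\label{lem:cut}
In an Eulerian orientation, for every $S\subset V$, exactly half of the $e(S,S^c)$ edges between $S$ and $S^c$ leave $S$. The orientation is strongly connected, so $d^+<\infty$.
\end{lemma}

\begin{proof}
Sum outdegree minus indegree over the vertices of $S$. Arcs inside $S$ cancel, so $0$ equals the number of arcs leaving $S$ minus the number entering $S$. If $S$ is the set of vertices reachable from $x$, then no arc leaves $S$, hence $e(S,S^c)=0$, and $S=V$ because the graph is connected.
\end{proof}

In the two extreme cases the detours are short. The only Eulerian orientations of the $n$-cycle are the two directed cycles, and $d^+=n-1\le 2\lfloor n/2\rfloor=2d$. At the other end, let the graph be complete with $n=2\Delta+1\ge3$, so $d=1$. If $x\ne y$ and $x\to y$ is not an arc, then the out-neighbors of $x$ and the in-neighbors of $y$ form two $\Delta$-element subsets of $V\setminus\{x,y\}$, which has $2\Delta-1$ elements. They intersect, so $d^+\le2$; and $d^+\ne1$, because $y\to x$ excludes $x\to y$.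

Three general bounds are known; we quote them for orientation and do not use them. For Eulerian orientations of vertex-transitive graphs, $d^+=O(d\Delta\ln n)$. For Cayley digraphs, $d^+=O(d^2(\log n)^3)$. For regular edge-transitive digraphs, $d^+=O(d\log n)$. In the last two the digraph itself is symmetric and the degree does not appear. The following question, from~\cite{eulerian}, asks whether the degree can be removed from the first bound as well.

\begin{quote}
\emph{Is there a polynomial $g$ such that $d^+\le g(d,\log n)$ for every Eulerian orientation of every vertex-transitive graph?}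
\end{quote}

One would guess that there is. The first bound gives a polynomial when $\Delta$ is at most a power of $\log n$. Large degree should only add routes, and indeed $d^+\le 4n/\Delta$ (Lemma~\ref{lem:degree}), which gives a polynomial when $n/\Delta$ is at most a power of $\log n$. The guess fails between these two ranges; in our first example $\Delta$ has order $n^{2/3}$.

\begin{theorem}\label{thm:no}
For every $K\ge2$ there is a vertex-transitive graph with diameter exactly $2$ and $n=(2K+1)K(K+1)\le6K^3$ vertices that has an Eulerian orientation with $d^+\ge K\ge(n/6)^{1/3}$. Hence $d^+\le g(d,\log n)$ fails for every polynomial $g$. More generally, no bound $d^+\le F(d)\,n^{o(1)}$ holds, for any function $F$.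
\end{theorem}

The other results describe how large $d^+$ can be in terms of $d$ and $n$.

\begin{theorem}\label{thm:upper}
Every Eulerian orientation of a vertex-transitive graph satisfies $d^+\le8\sqrt{dn}+8$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $n_0\ge2$ and $d_0$ be integers with $3+\log_{3/2}\log_2n_0\le d_0\le n_0$. Then there is a vertex-transitive graph with $7n_0\le n\le45n_0$ and $d_0\le d\le2d_0$ that has an Eulerian orientation with $d^+\ge\sqrt{dn}/10$.
\end{theorem}

So the order $\sqrt{dn}$ is attained, up to constant factors in $n$, $d$ and $d^+$, throughout a range $C\log\log n\le d\le n$. For $d\le2$ the truth is smaller.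

\begin{theorem}\label{thm:small}
Consider Eulerian orientations of vertex-transitive graphs.
\begin{enumerate}
\item[(a)] If $d=1$ and $n\ge3$, then $d^+=2$.
\item[(b)] If $d=2$, then $d^+\le26\,n^{1/3}$. So by Theorem~\ref{thm:no} the order $n^{1/3}$ is optimal for $d=2$.
\item[(c)] For each fixed $d\ge2$ and every integer $b\ge2$ there is a vertex-transitive graph of diameter at most $d$, with $n\to\infty$ as $b\to\infty$, that has an Eulerian orientation with
\[
d^+\ \ge\ \frac12\Bigl(\frac{n}{2d}\Bigr)^{\frac{2^{d-1}-1}{2^d-1}},\qquad \frac{2^{d-1}-1}{2^d-1}=\frac12-\frac1{2(2^d-1)} .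
\]
\end{enumerate}
\end{theorem}

Part (a) is the case of the complete graph treated above. We do not determine the exact order of the largest $d^+$ when $3\le d\ll\log\log n$: there part (c) and Theorem~\ref{thm:upper} leave a gap between the exponents $\frac12-\frac1{2(2^d-1)}$ and $\frac12$.

All lower bounds come from one family of graphs. Section~\ref{sec:example} works out a member with $42$ vertices, and Section~\ref{sec:family} treats the family and proves Theorem~\ref{thm:no}. Section~\ref{sec:upper} proves the upper bounds, and Section~\ref{sec:digits} the remaining lower bounds.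

\section{An example with 42 vertices}\label{sec:example}

Without the Eulerian condition it is easy to make $d^+$ large. On the complete graph with vertices $1,\dots,n$, where $n\ge3$, take the arcs $i\to i+1$ and the arcs $j\to i$ for $j\ge i+2$. This orientation is strongly connected, since $1\to2\to\dots\to n\to1$ is a directed cycle, and $d=1$; but a directed path from $1$ to $n$ gains at most $1$ per step, so $d^+=n-1$. The long edges make the undirected diameter small and are useless for progress, because they all point backward. The orientation violates Lemma~\ref{lem:cut} badly: one arc leaves $\{1,\dots,k\}$ and $k(n-k)-1$ arcs enter it.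

To repair this we keep the long edges pointing backward and multiply the short ones until they can compensate. Replace each point by $m$ copies. A long edge becomes $m$ edges, joining copies with the same label, whereas a short edge becomes all $m^2$ edges between the two sets of copies. For large $m$ the short edges outnumber the long ones in every cut between sets of copies. To obtain a vertex-transitive graph we place the points on a cycle, and ``backward'' means toward a chosen point $0$.

Take $\mathbb Z_7=\{-3,\dots,3\}$ and the vertex set $\mathbb Z_7\times\mathbb Z_6$. Join $(x,a)$ to $(x\pm1,a')$ for all $a'$ (short edges), and to $(x\pm2,a)$ and $(x\pm3,a)$ (long edges). The degree is $12+4=16$, so we need outdegree $8$ everywhere. Any two distinct vertices with the same second coordinate are adjacent, so $(x,a),(y-1,a),(y,a')$ shows that the diameter is at most $2$.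

Orient each long edge toward the endpoint with smaller $|x|$, and in the ties $\{-1,1\}$ and $\{-2,2\}$ from negative to positive. In the first coordinate the long arcs are
\[
3\to-2,-1,0,1;\quad -3\to-1,0,1,2;\quad 2\to-1,0;\quad -2\to0,1,2;\quad -1\to1 .
\]
Each vertex meets four long edges, so its long outdegree minus long indegree is $t(x)=2\cdot(\text{long outdegree})-4$. Now orient the short edges between $\{x\}\times\mathbb Z_6$ and $\{x+1\}\times\mathbb Z_6$ by $(x,a)\to(x+1,a+i)$ for $0\le i<f_x$, and all others in the opposite direction. A vertex $(x,a)$ has $f_x$ short arcs out to the next class and $6-f_{x-1}$ out to the previous one. With $c_x=2f_x-6$, the vertex is balanced exactly when $t(x)+c_x-c_{x-1}=0$. Starting from $c_3=0$ and subtracting $t(x)$ at each step, we get: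
\[
\begin{array}{c|rrrrrrr}
x&-3&-2&-1&0&1&2&3\\\hline
t(x)&4&2&-2&-4&-4&0&4\\
c_x&-4&-6&-4&0&4&4&0\\
f_x&1&0&1&3&5&5&3
\end{array}
\]
The recursion closes up because $\sum_xt(x)=0$, and every $f_x$ is an integer in $[0,6]$, so the orientation exists and is Eulerian; see Figure~\ref{fig:heptagon}. For instance $(-2,a)$ has outdegree $3+f_{-2}+(6-f_{-3})=3+0+5=8$. No arc increases $|x|$ by more than $1$, so a directed path from $(0,a)$ to $(3,a)$ has length at least $3$, although the two vertices are adjacent.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]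
\node[circle,draw,inner sep=1pt,minimum size=17pt] (z) at (90:2.2) {$0$};
\node[circle,draw,inner sep=1pt,minimum size=17pt] (p1) at (38.57:2.2) {$1$};
\node[circle,draw,inner sep=1pt,minimum size=17pt] (p2) at (-12.86:2.2) {$2$};
\node[circle,draw,inner sep=1pt,minimum size=17pt] (p3) at (-64.29:2.2) {$3$};
\node[circle,draw,inner sep=1pt,minimum size=17pt] (m1) at (141.43:2.2) {$-1$};
\node[circle,draw,inner sep=1pt,minimum size=17pt] (m2) at (192.86:2.2) {$-2$};
\node[circle,draw,inner sep=1pt,minimum size=17pt] (m3) at (244.29:2.2) {$-3$};
\path[->] (p3) edge (m2) edge (m1) edge (z) edge (p1);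
\path[->] (m3) edge (m1) edge (z) edge (p1) edge (p2);
\path[->] (p2) edge (m1) edge (z);
\path[->] (m2) edge (z) edge (p1) edge (p2);
\path[->] (m1) edge (p1);
\draw[very thick,->] (z) -- node[above left] {$4$} (m1);
\draw[very thick,->] (m1) -- node[left] {$6$} (m2);
\draw[very thick,->] (m2) -- node[below left] {$4$} (m3);
\draw[very thick,->] (p1) -- node[right] {$4$} (p2);
\draw[very thick,->] (p2) -- node[below right] {$4$} (p3);
\draw[very thick] (z) -- node[above right] {$0$} (p1);
\draw[very thick] (p3) -- node[below] {$0$} (m3);
\end{tikzpicture}
\caption{An Eulerian orientation of a graph on $\mathbb Z_7\times\mathbb Z_6$, projected to $\mathbb Z_7$. Each circle stands for six vertices. A thin arrow is a perfect matching oriented as shown; none points downward. A thick line is a complete bipartite graph with edges in possibly both directions; its label is the surplus per vertex in the direction of the arrow. At every circle, thin arrows counted once and thick arrows counted with their labels balance.}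
\label{fig:heptagon}
\end{figure}

The number of copies cannot be much smaller. If $\mathbb Z_6$ is replaced by $\mathbb Z_m$, the long edges between $S=\{-1,0,1\}\times\mathbb Z_m$ and $S^c$, of which there are $10m$, all enter $S$, and only $2m^2$ short edges are available to leave it. Lemma~\ref{lem:cut} requires $2m^2\ge10m$, that is, $m\ge5$.

\section{The graphs $\Gamma(N,m,A)$ and the negative answer}\label{sec:family}

Let $N=2K+1$ with $K\ge1$. Identify $\mathbb Z_N$ with $\{-K,\dots,K\}$, so that $|x|\in\{0,\dots,K\}$ is defined for $x\in\mathbb Z_N$; it is the distance from $x$ to $0$ in the $N$-cycle, and therefore $|x+s|\le|x|+|s|$. Let $m\ge1$, let $A=-A\subset\mathbb Z_N\setminus\{0,1,-1\}$, and put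
\[
\sigma=\sum_{s\in A}|s| .
\]
The graph $\Gamma=\Gamma(N,m,A)$ has vertex set $\mathbb Z_N\times\mathbb Z_m$, \emph{short edges} $(x,a)\sim(x+1,a')$ for all $x,a,a'$, and \emph{long edges} $(x,a)\sim(x+s,a)$ for $s\in A$. It is the Cayley graph of $\mathbb Z_N\times\mathbb Z_m$ with connection set $(\{\pm1\}\times\mathbb Z_m)\cup(A\times\{0\})$, hence simple and vertex-transitive, and the short edges make it connected. Since $N$ is odd, $s\ne-s$ for $s\ne0$, so $|A|$ is even. The sets $F_x=\{x\}\times\mathbb Z_m$ are the \emph{fibers}.

In the example we could inspect the numbers $c_x$. In general we must bound them, and $\sigma$ is the quantity that does so: a long step of length $s$ can jump over a given point of the cycle from $s$ starting positions.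

\begin{lemma}\label{lem:orient}
If $m\ge\sigma+1$, then $\Gamma(N,m,A)$ has an Eulerian orientation with $d^+\ge K$.
\end{lemma}

\begin{proof}
\emph{Long edges.} Let $H$ be the graph on $\mathbb Z_N$, possibly disconnected, with edges $\{x,x+s\}$ for $s\in A$. Orient each edge of $H$ from the endpoint with larger $|x|$ to the endpoint with smaller $|x|$, arbitrarily in case of a tie, and orient the long edge between $(x,a)$ and $(y,a)$ like the edge $\{x,y\}$ of $H$. Let $t(x)$ be the outdegree minus the indegree of $x$ in $H$; this is the contribution of the long edges at every vertex of $F_x$. Each arc of $H$ has one tail and one head, so $\sum_xt(x)=0$, and $t(x)\equiv|A|\equiv0\pmod2$.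

\emph{Short edges.} Since $N\ge3$, the short edges split into the $N$ complete bipartite graphs between $F_x$ and $F_{x+1}$. Given an integer $f_x\in[0,m]$, take the arcs $(x,a)\to(x+1,a+i)$ for $0\le i<f_x$, and orient the other edges from $F_{x+1}$ to $F_x$. A vertex of $F_x$ gets $f_x$ outgoing and $m-f_x$ incoming arcs, and a vertex of $F_{x+1}$ gets $f_x$ incoming and $m-f_x$ outgoing arcs. So with $c_x=2f_x-m$ these edges contribute $c_x$ to outdegree minus indegree on $F_x$ and $-c_x$ on $F_{x+1}$. The whole orientation is Eulerian if and only if
\begin{equation}\label{eq:balance}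
t(x)+c_x-c_{x-1}=0\qquad\text{for all }x\in\mathbb Z_N ,
\end{equation}
and an integer $c_x$ arises from some $f_x$ if and only if $c_x\equiv m\pmod2$ and $|c_x|\le m$.

\emph{Solving the equations.} Let $c\in\{0,1\}$ have the parity of $m$, and put $c_x=c-\sum_{y=-K}^xt(y)$ for $-K\le x\le K$. Then $c_x-c_{x-1}=-t(x)$ for $x>-K$. Also $c_K=c$ because $\sum_yt(y)=0$, so $c_{-K}-c_K=-t(-K)$, which is \eqref{eq:balance} at $x=-K$, since $-K-1=K$ in $\mathbb Z_N$. All $t(y)$ are even, so $c_x\equiv m\pmod 2$.

\emph{Size of the solution.} Let $I=\{-K,\dots,x\}$. Arcs of $H$ inside $I$ cancel in $\sum_{y\in I}t(y)$, so the absolute value of this sum is at most the number of edges of $H$ between $I$ and its complement. Every edge of $H$ is $\{y,y+s\}$ with $s\in A$, $s>0$. Fix such an $s$. If $y\in I$ and $y+s\notin I$, then the integer $y$ satisfies $x-s<y\le x$, which leaves at most $s$ choices. If $y\notin I$ and $z=y+s\in I$, then the integer $z$ satisfies $-K\le z<-K+s$, since otherwise $z-s\in I$; again there are at most $s$ choices. The number of crossing edges is thus at most $\sum_{s\in A,\,s>0}2s=\sigma$, and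 $|c_x|\le1+\sigma\le m$. This is the only use of the hypothesis on $m$.

\emph{Distance.} Long arcs never increase $|x|$, and short arcs increase it by at most $1$. So every directed path from $(0,a)$ to $(K,a)$ has length at least $K$.
\end{proof}

If $A\neq\emptyset$, this orientation is not invariant under translations of the first coordinate: all long edges at $(0,a)$ point in, and all long edges at $(K,a)$ point out.

\begin{lemma}\label{lem:diam}
If every element of $\mathbb Z_N$ is a sum of at most $r$ elements of $A\cup\{\pm1\}$, then $\Gamma(N,m,A)$ has diameter at most $r+1$.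
\end{lemma}

\begin{proof}
We have $(z,a)\sim(z+s,a)$ for all $s\in A\cup\{\pm1\}$. To go from $(x,a)$ to $(y,a')$, write $y-1-x$ as such a sum, walk to $(y-1,a)$ in at most $r$ steps, and take the short edge to $(y,a')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
Let $K\ge2$, $A=\mathbb Z_N\setminus\{0,1,-1\}$ and $m=K(K+1)$. Then $\sigma=2(2+\dots+K)=K(K+1)-2\le m-1$, so Lemma~\ref{lem:orient} gives an Eulerian orientation with $d^+\ge K$. Lemma~\ref{lem:diam} applies with $r=1$, so the diameter is at most $2$; it equals $2$ because two vertices of the same fiber are not adjacent. The number of vertices is $n=(2K+1)K(K+1)\le 3K\cdot K\cdot2K=6K^3$.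

Suppose that $d^+\le F(d)\,n^{\varepsilon(n)}$ always held, with $\varepsilon(n)\to0$. Then $(n/6)^{1/3}\le F(2)\,n^{\varepsilon(n)}$ for infinitely many $n$, which is false for large $n$. In the same way a polynomial bound would give $(n/6)^{1/3}\le g(2,\log n)$ for infinitely many $n$, whereas the right side is at most a constant times a power of $\log n$.
\end{proof}

\begin{remark}
Here $\Delta=m+|A|/2=K^2+2K-1$, of order $n^{2/3}$. With this $A$ and this orientation of the long edges, fibers of order $K^2$ are necessary: for $0\le h<K$, all $m\bigl((2h+1)(2K-2h)-2\bigr)$ long edges between $S=\{-h,\dots,h\}\times\mathbb Z_m$ and $S^c$ enter $S$, against $2m^2$ short edges, so Lemma~\ref{lem:cut} forces $m\ge(2h+1)(K-h)-1$, which is about $K^2/2$ for $h$ near $K/2$.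
\end{remark}

\section{Upper bounds}\label{sec:upper}

Fix an Eulerian orientation and a starting vertex $x$. Let $L_k$ be the set of vertices at directed distance exactly $k$ from $x$ (the $k$th \emph{layer}), let $S_k=L_0\cup\dots\cup L_k$, and let $s_k=|S_k|$. If $u\to w$ and $u\in L_j$, then $w\in S_{j+1}$; so every arc that leaves $S_k$ goes from $L_k$ to $L_{k+1}$. The graph is simple, so there are at most $|L_k||L_{k+1}|$ such arcs, and Lemma~\ref{lem:cut} gives
\begin{equation}\label{eq:layers}
|L_k|\,|L_{k+1}|\ \ge\ \tfrac12\,e(S_k,S_k^c).
\end{equation}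
This is the obstruction met in Section~\ref{sec:example}, in general form: the edges that point back into $S_k$ must be paid for by edges between two consecutive layers. The right side of \eqref{eq:layers} no longer involves the orientation. We bound it from below by symmetry, and then convert the inequality into growth of $s_k$.

\subsection{Expansion of vertex-transitive graphs}

We know nothing about the shape of $S_k$, so we need a bound valid for every set $S$. Small diameter alone does not give one: for two complete graphs on $n/2\geq 2$ vertices joined by a single edge, $d=3$ and one of the halves has $e(S,S^c)=1$. Transitivity excludes such bottlenecks, and the way to use it is to look at $S$ through a random automorphism. This is the only place where transitivity, beyond regularity, is used in the upper bounds.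

\begin{lemma}\label{lem:expansion}
Let the graph be vertex-transitive and $2\Delta$-regular with diameter $d$, and let $S\subset V$. Then $e(S,S^c)\ge\dfrac{|S||S^c|}{dn}$. If $d=2$, then also $e(S,S^c)\ge\dfrac{|S||S^c|}{4\Delta+1}$.
\end{lemma}

\begin{proof}
Let $\varphi$ be a uniformly random automorphism, and let $\rho(u,v)$ be the probability that exactly one of $\varphi u,\varphi v$ lies in $S$. If $S$ separates $\varphi u$ from $\varphi v$, then for any $w$ it separates $\varphi w$ from one of them; hence $\rho(u,v)\le\rho(u,w)+\rho(w,v)$.

Fix a vertex $o$. The vertex $\varphi o$ is uniform on $V$, because the automorphisms that send $o$ to a given vertex form a coset of the stabilizer of $o$, and all cosets have the same size. For fixed $\varphi$, the vertex $\varphi v$ runs over $V$ as $v$ does, so the number of $v$ with $\varphi v$ separated from $\varphi o$ is $|S^c|$ if $\varphi o\in S$ and $|S|$ otherwise. Likewise $\varphi z$ runs over the neighbors of $\varphi o$ as $z$ runs over the neighbors of $o$, so the number of neighbors $z$ with $\varphi z$ separated from $\varphi o$ is the number of edges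 between $S$ and $S^c$ at the vertex $\varphi o$. Each such edge has two ends. Taking expectations,
\begin{equation}\label{eq:rho}
\sum_{v\in V}\rho(o,v)=\frac{2|S||S^c|}{n},\qquad R:=\sum_{z\sim o}\rho(o,z)=\frac{2e(S,S^c)}{n}.
\end{equation}
In particular $R$ is the same for every $o$.

If $u\sim w$, then $\rho(u,w)$ is one term of the sum $R$ at $u$, so $\rho(u,w)\le R$. Along a path of length at most $d$ the triangle inequality gives $\rho(o,v)\le dR$, so $\sum_v\rho(o,v)\le ndR$. By \eqref{eq:rho} this is the first claim.

The step $\rho(u,w)\le R$ charges one edge for all edges at $u$. For $d=2$ we avoid this loss by summing over all paths of length two. Every $v\ne o$ is a neighbor of $o$ or the end of a path $o,z,v$, and $\rho(o,o)=0$, so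
\[
\sum_v\rho(o,v)\le R+\sum_{z\sim o}\sum_{v\sim z}\bigl(\rho(o,z)+\rho(z,v)\bigr)=R+2\Delta R+2\Delta R .
\]
Here each $\rho(o,z)$ occurs for $2\Delta$ values of $v$, and each of the $2\Delta$ vertices $z$ contributes $\sum_{v\sim z}\rho(z,v)=R$. By \eqref{eq:rho} this is the second claim.
\end{proof}

\subsection{Growth of the layers}

For $|S|\le n/2$ both bounds have the form $e(S,S^c)\ge2\beta|S|$, so \eqref{eq:layers} becomes $|L_k||L_{k+1}|\ge\beta s_k$. A bound on the product allows one of the two layers to be small, so we add layers in pairs. A pair has at least $2\sqrt{\beta s_k}$ vertices, which says that $\sqrt{s_k}$ grows at least linearly, with slope of order $\sqrt\beta$. The growth is guaranteed only up to $n/2$, so we grow a second set backward from the target, using the \emph{reverse} orientation, in which every arc is turned around. The reverse of an Eulerian orientation is an Eulerian orientation of the same graph.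

\begin{lemma}\label{lem:growth}
Let $\beta>0$. Suppose that for every starting vertex, in an Eulerian orientation and in its reverse, $|L_k||L_{k+1}|\ge\beta s_k$ whenever $s_k\le n/2$. Then $d^+\le4\sqrt{n/\beta}+8$.
\end{lemma}

\begin{proof}
Fix a starting vertex and let $k^*$ be the least $k$ with $s_k>n/2$; it exists by strong connectivity. We claim that $k^*\le2\sqrt{n/\beta}+4$. If $s_2>n/2$, then $k^*\le2$. Otherwise let $J\ge0$ be maximal with $s_{2J+2}\le n/2$, so that $k^*\le2J+4$, and put $\alpha_j=s_{2j+1}$. Since $|L_0|=s_0=1\le n/2$, the hypothesis gives $|L_1|\ge\beta$, and so $\alpha_j\ge\beta$ for all $j\ge0$. For $0\le j<J$ we have $s_{2j+2}\le n/2$, and the inequality $p+q\ge2\sqrt{pq}$ gives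
\[
\alpha_{j+1}=\alpha_j+|L_{2j+2}|+|L_{2j+3}|\ \ge\ \alpha_j+2\sqrt{\beta s_{2j+2}}\ \ge\ \alpha_j+2\sqrt{\beta\alpha_j}.
\]
On the other hand $\beta\le\sqrt{\beta\alpha_j}$ and $\sqrt2+\frac12<2$, so
\[
\bigl(\sqrt{\alpha_j}+\sqrt{\beta/2}\bigr)^2=\alpha_j+\sqrt2\sqrt{\beta\alpha_j}+\tfrac12\beta\ \le\ \alpha_j+2\sqrt{\beta\alpha_j}.
\]
Hence $\sqrt{\alpha_{j+1}}\ge\sqrt{\alpha_j}+\sqrt{\beta/2}$, and $J\sqrt{\beta/2}\le\sqrt{\alpha_J}\le\sqrt{s_{2J+2}}\le\sqrt{n/2}$. So $J\le\sqrt{n/\beta}$, which proves the claim.

Let $x,y\in V$. More than $n/2$ vertices are reachable from $x$ within $2\sqrt{n/\beta}+4$ steps. By the claim for the reverse orientation, started at $y$, more than $n/2$ vertices reach $y$ within that many steps. The two sets share a vertex.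
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
If $s_k\le n/2$, then \eqref{eq:layers} and Lemma~\ref{lem:expansion} give
\[
|L_k||L_{k+1}|\ge\frac{s_k(n-s_k)}{2dn}\ge\frac{s_k}{4d},
\]
in the orientation and in its reverse. Lemma~\ref{lem:growth} with $\beta=1/(4d)$ gives $d^+\le4\sqrt{4dn}+8=8\sqrt{dn}+8$.
\end{proof}

\subsection{Diameter two}

For $d=2$ the second bound of Lemma~\ref{lem:expansion} leads to $d^+=O(\sqrt\Delta)$, which improves on $\sqrt n$ only when the degree is well below $n$. For large degree we need a different argument; it uses regularity but not transitivity.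

\begin{lemma}\label{lem:degree}
Every Eulerian orientation of a $2\Delta$-regular graph satisfies $d^+\le4n/\Delta$.
\end{lemma}

\begin{proof}
Fix a starting vertex, let $D$ be the largest index with $L_D\ne\emptyset$, and let $1\le k\le D-1$. A vertex of $L_k$ has $\Delta$ out-neighbors, all in $S_{k+1}=S_{k-1}\cup L_k\cup L_{k+1}$, so at least $\Delta-|L_k|-|L_{k+1}|$ of them lie in $S_{k-1}$. Thus at least $|L_k|\bigl(\Delta-|L_k|-|L_{k+1}|\bigr)$ arcs enter $S_{k-1}$ from outside. By Lemma~\ref{lem:cut} as many arcs leave $S_{k-1}$ as enter it, and at most $|L_{k-1}||L_k|$ leave. Dividing by $|L_k|>0$,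
\[
|L_{k-1}|+|L_k|+|L_{k+1}|\ge\Delta .
\]
The layers $L_0,\dots,L_D$ contain $\lfloor(D+1)/3\rfloor\ge(D-1)/3$ disjoint triples of consecutive layers, so $(D-1)\Delta/3\le n$ and $D\le3n/\Delta+1$. Since $2\Delta\le n-1$, we have $1\le n/\Delta$, and $D\le4n/\Delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}(b)]
If $s_k\le n/2$, then \eqref{eq:layers}, Lemma~\ref{lem:expansion} and $4\Delta+1\le5\Delta$ give
\[
|L_k||L_{k+1}|\ge\frac{s_k\cdot n/2}{2(4\Delta+1)}\ge\frac{n}{20\Delta}\,s_k ,
\]
in the orientation and in its reverse. Lemma~\ref{lem:growth} with $\beta=n/(20\Delta)$ gives $d^+\le4\sqrt{20\Delta}+8\le26\sqrt\Delta$, since $4\sqrt{20}<18$ and $\Delta\ge1$. If $\Delta\le n^{2/3}$, this is at most $26n^{1/3}$. If $\Delta>n^{2/3}$, Lemma~\ref{lem:degree} gives $d^+<4n^{1/3}$.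
\end{proof}

The bounds $\sqrt\Delta$ and $n/\Delta$ meet at $\Delta=n^{2/3}$, which is the order of the degree in Theorem~\ref{thm:no}.

\section{Digit systems and larger diameter}\label{sec:digits}

By Lemmas~\ref{lem:orient} and~\ref{lem:diam}, the graph $\Gamma(N,\sigma+1,A)$ has about $2K\sigma$ vertices and an orientation with $d^+\ge K$. To make $d^+$ large compared with $n$ we want $\sigma$ small, while every element of $\mathbb Z_N$ must remain a sum of few elements of $A\cup\{\pm1\}$. With one summand we had to take every element, at cost $\sigma\approx K^2$. With $r$ summands, where $r<K$, some element of $A$ has $|s|\ge K/r$, so $\sigma\ge2K/r$; a set $A$ with $\sigma$ of order $K/r$ would give $n$ of order $K^2/r$, that is, $K$ of order $\sqrt{rn}$, matching Theorem~\ref{thm:upper}. Expansions in a mixed radix interpolate between these extremes.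

\begin{lemma}\label{lem:digits}
Let $r\ge0$ and let $1=\ell_0<\ell_1<\dots<\ell_r$ be integers such that each $\kappa_i=\ell_i/\ell_{i-1}$ is an integer. Let
\[
B=\{q\ell_{i-1}:\ 1\le i\le r,\ 1\le q\le\kappa_i-1\}.
\]
Then $B\subset[1,\ell_r-1]$, every integer $z$ with $0\le z<\ell_r$ is a sum of at most $r$ elements of $B$, and $2\sum_{s\in B}s\le\sum_{i=1}^r\ell_i^2/\ell_{i-1}$.
\end{lemma}

\begin{proof}
We have $q\ell_{i-1}<\ell_i\le\ell_r$. If $0\le z<\ell_i$ with $i\ge1$, division by $\ell_{i-1}$ gives $z=q_i\ell_{i-1}+z'$ with $0\le q_i\le\kappa_i-1$ and $0\le z'<\ell_{i-1}$. Applying this for $i=r,r-1,\dots,1$ ends with a remainder below $\ell_0=1$, so $z=\sum_iq_i\ell_{i-1}$, and the nonzero terms lie in $B$. Finally $2\sum_{s\in B}s=\sum_i\ell_{i-1}\kappa_i(\kappa_i-1)\le\sum_i\ell_{i-1}\kappa_i^2=\sum_i\ell_i^2/\ell_{i-1}$.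
\end{proof}

We call $\ell_i^2/\ell_{i-1}$ the cost of level $i$. In the applications the elements of $A$ are integers of absolute value at most $K$, so their absolute values in $\mathbb Z$ and in $\mathbb Z_N$ agree, and since $A\cup\{\pm1\}$ is symmetric it suffices to represent $z\in[0,K]$.

\subsection{Fixed diameter}

With $r$ fixed, the natural choice is to give every level the same cost $M$. The relation $\ell_i^2=M\ell_{i-1}$ gives $\ell_1=M^{1/2}$, $\ell_2=M^{3/4}$, and in general $\ell_i=M^{1-2^{-i}}$; these are integers when $M=b^{2^r}$. For $r=2$ the scales are $1,b^2,b^3$, both costs are $b^4$, and $K\approx b^3$ while $n$ has order $b^7$, which is the exponent $3/7$ of Theorem~\ref{thm:small}(c) for $d=3$.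

\begin{proof}[Proof of Theorem~\ref{thm:small}(c)]
Let $r=d-1\ge1$ and $\ell_i=b^{2^r-2^{r-i}}$ for $0\le i\le r$. Then $\ell_0=1$, $\ell_r=b^{2^r-1}\ge2$, the ratios $\kappa_i=b^{2^{r-i+1}-2^{r-i}}=b^{2^{r-i}}$ are integers at least $2$, and
\[
\ell_i^2/\ell_{i-1}=\ell_{i-1}\kappa_i^2=b^{\,2^r-2^{r-i+1}+2^{r-i+1}}=b^{2^r}.
\]
Let $K=\ell_r-1\ge1$, let $B$ be as in Lemma~\ref{lem:digits}, and let $A=(B\cup-B)\setminus\{\pm1\}$. Then $B\subset[1,K]$, every $z\in[0,K]$ is a sum of at most $r$ elements of $B$, and $\sigma\le rb^{2^r}$. Take $m=rb^{2^r}+1\le d\,b^{2^r}$. By Lemma~\ref{lem:diam} the diameter of $\Gamma(2K+1,m,A)$ is at most $r+1=d$. The number of vertices $n=(2\ell_r-1)m$ tends to infinity with $b$, and $n\le2d\,b^{2^r-1}b^{2^r}=2d\,b^{2^d-1}$, so $b\ge(n/2d)^{1/(2^d-1)}$. Lemma~\ref{lem:orient} gives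
\[
d^+\ge K\ge\tfrac12\ell_r=\tfrac12\,b^{2^{d-1}-1}\ge\tfrac12\Bigl(\frac n{2d}\Bigr)^{\frac{2^{d-1}-1}{2^d-1}} .
\]
The exponent equals $\frac12\cdot\frac{2^d-2}{2^d-1}=\frac12-\frac1{2(2^d-1)}$.
\end{proof}

\subsection{Diameter at least of order $\log\log n$}

To reach $\sigma$ of order $K/d$ we make two changes. First, we add one longest step $T$ and allow it to be used up to $Q$ times, so that $K=TQ$ and digits are needed only below $T$. Second, the total cost of the levels below $T$ must be $O(T)$. Count the scales from the top and write them as $\lambda_j=T/2^{u_j}$ with $u_0=0$. The level between $\lambda_{j+1}$ and $\lambda_j$ costs $\lambda_j^2/\lambda_{j+1}=T\,2^{u_{j+1}-2u_j}$. Doubling $u_j$ at each step would make every level cost $T$, and the total would carry the number of levels as a factor. Multiplying $u_j$ by $3/2$ instead makes the costs about $T2^{-u_j/2}$, a convergent series, and $u_j$ still grows geometrically: it runs through $0,1,2,4,7,11,17,\dots$ and reaches $\log_2T$ after $O(\log\log T)$ steps. This number of levels must not exceed $Q$, which is the source of the lower bound on $d_0$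 in the theorem.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $Q=d_0$ and let $T=2^p$ be the largest power of $2$, with $p\ge0$ an integer, such that $T^2Q\le n_0$; it exists because $d_0\le n_0$. Then
\begin{equation}\label{eq:TQ}
n_0/4<T^2Q\le n_0,\qquad p\le\tfrac12\log_2n_0 .
\end{equation}
Put $K=TQ$ and $N=2K+1$.

\emph{The scales.} Let $u_0=0$ and $u_{j+1}=\min\bigl(p,\lfloor3u_j/2\rfloor+1\bigr)$. Since $\lfloor3u/2\rfloor+1\ge u+1$, the integers $u_j$ increase strictly until they reach $p$. Let $r$ be the first index with $u_r=p$. Then $u_j\ge j$ for $j\le r$. We claim that $r+1\le Q$. Note that $Q\ge3$, because $\log_2n_0\ge1$; this settles the case $r\le1$. If $r\ge2$, then $u_1=1$, and $u_{j+1}=\lfloor3u_j/2\rfloor+1\ge\frac32u_j$ for $j+1<r$, so $(3/2)^{r-2}\le u_{r-1}<p$. With \eqref{eq:TQ} this gives $r+1<3+\log_{3/2}p\le3+\log_{3/2}\log_2n_0\le d_0=Q$.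

Let $\lambda_j=2^{p-u_j}$, so $T=\lambda_0>\lambda_1>\dots>\lambda_r=1$ are powers of $2$. Let $B$ be the set of Lemma~\ref{lem:digits} for the scales $\ell_i=\lambda_{r-i}$, let $B'=B\cup\{T\}\subset[1,T]$, and let $A=(B'\cup-B')\setminus\{\pm1\}$.

\emph{The cost.} Using $u_{j+1}\le\frac32u_j+1$ and $u_j\ge j$,
\[
\sum_{j<r}\frac{\lambda_j^2}{\lambda_{j+1}}=\sum_{j<r}T\,2^{u_{j+1}-2u_j}\le\sum_{j<r}2T\,2^{-u_j/2}\le2T\sum_{j\ge0}2^{-j/2}=2(2+\sqrt2)\,T<7T .
\]
So $\sigma\le2T+7T=9T$ by Lemma~\ref{lem:digits}, and Lemma~\ref{lem:orient} applies for every $m\ge9T+1$. We take $m=14T$, which places $n$ in the stated range: from $2TQ\le N\le3TQ$ we get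
\[
28\,T^2Q\le n=(2TQ+1)\cdot14T\le42\,T^2Q ,
\]
and \eqref{eq:TQ} gives $7n_0\le n\le45n_0$.

\emph{The diameter.} Every integer $z\in[0,K]$ is $qT+z'$ with $0\le q\le Q$ and $0\le z'<T$, and $z'$ is a sum of at most $r$ elements of $B$. So $z$ is a sum of at most $Q+r$ elements of $B'$, and Lemma~\ref{lem:diam} gives $d\le Q+r+1\le2Q$. Each edge adds to the first coordinate an element $s$ with $|s|\le T$, so by $|x+s|\le|x|+|s|$ a path from $(0,a)$ to $(K,a)$ has at least $K/T=Q$ edges. Hence $d_0\le d\le2d_0$.

\emph{The directed diameter.} Lemma~\ref{lem:orient} gives an Eulerian orientation with $d^+\ge K=TQ$, and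
\[
(TQ)^2=T^2Q\cdot Q\ge\frac n{42}\cdot\frac d2\ge\frac{dn}{100}.
\]
Therefore $d^+\ge\sqrt{dn}/10$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{eulerian}
\emph{On the diameter of Eulerian orientations of graphs},
\texttt{https://\allowbreak typeset.io/\allowbreak pdf/\allowbreak on-the-\allowbreak diameter-\allowbreak of-\allowbreak eulerian-\allowbreak orientations-\allowbreak of-\allowbreak graphs-\allowbreak 16ngbi4e2s.pdf}

\end{thebibliography}
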